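# Is the principal solution of a half-linear equation negligible against all the others?

## The guess $\tilde x/x\to 0$ and the equations where it can be computed

A nonoscillatory second order linear equation has a distinguished solution, unique up to a factor, which is the "smallest" at infinity: $1$ against $t$ for $x''=0$, or $e^{-t}$ against $e^{t}$ for $x''=x$. Half-linear equations have such a solution too, called the principal solution $\tilde x$. It is singled out through logarithmic derivatives: near infinity, $\tilde x'/\tilde x\le x'/x$ for every competing solution $x$. So $x/\tilde x$ is nondecreasing, but that alone does not prevent it from converging to a finite number.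

The answer one would first guess is that it never does: if $x$ is not a multiple of $\tilde x$, then $\tilde x/x\to0$. We will see that the guess is correct. Let us first make it precise and test it.

Throughout, $p>1$, $r$ and $c$ are continuous for large $t$, $r(t)>0$, and
$$(r(t)\Phi(x'))'+c(t)\Phi(x)=0,\qquad \Phi(x):=|x|^{p-2}x. \tag{1}$$
Let $q:=p/(p-1)$ be the conjugate exponent and $\Phi_q(w):=|w|^{q-2}w$, the inverse function of $\Phi$. The relations we use all the time are
$$q(p-1)=p,\qquad p(q-1)=q,\qquad (p-1)(q-1)=1 .$$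
For $p=2$, (1) is the linear equation $(rx')'+cx=0$. For general $p$, multiples of solutions are solutions, but sums usually are not, hence "half-linear".

Where $x\ne0$, put $w=r\Phi(x')/\Phi(x)$. Then $w'=-c-(p-1)r|x'/x|^p$. Since $|w|^q=r^q|x'/x|^{(p-1)q}=r^q|x'/x|^p$, this is the Riccati equation
$$w'+c(t)+(p-1)r^{1-q}(t)|w|^q=0. \tag{2}$$
Applying $\Phi_q$ to $w/r=\Phi(x'/x)$ gives the inverse relation
$$\frac{x'}{x}=r^{1-q}\,\Phi_q(w). \tag{3}$$
Because $q>1$, the right side of (2), solved for $w'$, is $C^1$ in $w$. So initial value problems for (2) have unique solutions, and two distinct solutions on a common interval never meet.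

**Definition (nonoscillation).** Equation (1) is nonoscillatory if its nontrivial solutions have no zeros for all sufficiently large $t$.

In that case (2) has solutions defined near $\infty$, and among them there is a minimal one. We recall this as a known fact.

**Definition (minimal and principal solutions).** A solution $\tilde w$ of (2) defined near $\infty$ is minimal if for every solution $w$ of (2) defined on some interval $[T,\infty)$ we have $\tilde w(t)\le w(t)$ for all sufficiently large $t$. The solution $\tilde x$ of (1) with $r\Phi(\tilde x')/\Phi(\tilde x)=\tilde w$ is the principal solution; it is determined up to a constant factor.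

*Example: $r=1$, $c=0$.* The solutions of $w'=-(p-1)|w|^q$ are $w=0$, the functions $w=(t-s)^{-(p-1)}$ for $t>s$, and $w=-(s-t)^{-(p-1)}$ for $t<s$. The last ones run down to $-\infty$ at $t=s$, so they are not defined near $\infty$. Hence $\tilde w=0$ is minimal and $\tilde x=1$ is principal.

By (3), if $x,\tilde x>0$ belong to $w,\tilde w$, then
$$\Big(\log\frac{x}{\tilde x}\Big)'=r^{1-q}\,[\Phi_q(w)-\Phi_q(\tilde w)], \tag{4}$$
and $x$ is a constant multiple of $\tilde x$ (near $\infty$) exactly when $w=\tilde w$. So the guess "$\tilde x/x\to0$" is the following statement. It is posed as a conjecture, and the problem comes from the paper "Regular Half-Linear Second Order Differential Equations", http://www.emis.de/journals/AM/03-3/dos-rez.pdf; it is known to hold if $c(t)<0$ for all large $t$.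

**Theorem 1.** Suppose that (1) is nonoscillatory and $w,\tilde w$ are solutions of (2), both defined on some interval $[T,\infty)$, $w\ne\tilde w$, and $\tilde w$ is minimal. Then
$$\int_T^\infty r^{1-q}(t)\,[\Phi_q(w(t))-\Phi_q(\tilde w(t))]\,dt=\infty .$$
Equivalently: if $x,\tilde x$ are eventually positive solutions of (1), $\tilde x$ is principal and $x$ is not a constant multiple of $\tilde x$, then $\lim_{t\to\infty}\tilde x(t)/x(t)=0$.

There is no sign condition on $c$. Now the tests.

*Test 1: $c=0$.* Here $\Phi(x')=\text{const}/r$, so $x=A+B\int r^{1-q}$. With $r=1$ we compare $\tilde x=1$ with $x=t$, and $1/t\to0$. With $r=e^{(p-1)t}$ we have $r^{1-q}=e^{-t}$, and the solutions are $x=A+Be^{-t}$. Those with $A>0$ are positive near $\infty$ and satisfy $x'/x=-Be^{-t}/(A+Be^{-t})>-1$, so $e^{-t}$, with logarithmic derivative $-1$, is principal; and $e^{-t}/(A+Be^{-t})\to0$. Two nonprincipal solutions, such as $1$ and $1+e^{-t}$, may well have a ratio with a nonzero limit. When $c=0$ the solution space is linear, so this test is not a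 severe one.

*Test 2: a positive $c$.* Take $r=1$, $c=q^{-p}t^{-p}$ on $[1,\infty)$. Substitute $w=z\,t^{1-p}$, $s=\log t$. Since $|w|^q=|z|^qt^{-p}$, equation (2) becomes
$$\frac{dz}{ds}=-F(z),\qquad F(z)=(p-1)|z|^q-(p-1)z+q^{-p}.$$
$F$ is strictly convex. At $\lambda:=q^{1-p}$ we have $\lambda^{q-1}=1/q$ and $\lambda^q=q^{-p}$, so $F'(\lambda)=(p-1)(q\lambda^{q-1}-1)=0$ and $F(\lambda)=pq^{-p}-(p-1)q\cdot q^{-p}=0$. Thus $F\ge0$, with the single zero $\lambda$. The constant $z=\lambda$ gives $\tilde w=\lambda t^{1-p}$ and, by (3), $\tilde x=t^{1/q}$.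

A solution starting below $\lambda$ decreases, at a speed $F(z)$ that grows. So it would reach the region $z\le-1$, where $F(z)\ge(p-1)|z|^q$, and there it blows down to $-\infty$ in finite time. Hence $\tilde w$ is minimal. A solution above $\lambda$, say $z=\lambda+y$, has $y>0$ decreasing, so $0<y\le y_0$. On $[\lambda,\lambda+y_0]$ the function $F$ is $C^2$, so $F(\lambda+y)\le Cy^2$. Hence $(1/y)'\le C$ and $y\ge 1/(Cs+D)$. Also $\Phi_q(\lambda+y)-\Phi_q(\lambda)\ge c_0y$ with $c_0>0$ on this range. Since $\Phi_q(w)=\Phi_q(z)/t$ and $dt/t=ds$, the integral in Theorem 1 is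
$$\int[\Phi_q(\lambda+y)-\Phi_q(\lambda)]\,ds\ \ge\ c_0\int\frac{ds}{Cs+D}=\infty .$$
The guess survives, but only logarithmically in $s=\log t$. A proof must be sharp enough to handle this.

## Two proofs for $p=2$, and what breaks for $p\ne2$

**The proof by superposition.** Let $p=2$ and suppose $x/\tilde x$, which is increasing since $w>\tilde w$, has a finite limit $L$. Consider $y=(L+1)\tilde x-x$. It is a solution, and $y/\tilde x=L+1-x/\tilde x\ge1$, so it is positive. Moreover $y/\tilde x$ is strictly decreasing, so $y'/y<\tilde x'/\tilde x$. The Riccati solution $ry'/y$ then lies below $\tilde w$, contradicting minimality.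

For $p\ne2$ this stops at "it is a solution". With $r=1$ and $c=-(p-1)$ the functions $e^{\pm t}$ solve (1), but $\cosh t$ does not: for $t>0$ one gets $(\sinh^{p-1}t)'=(p-1)\sinh^{p-2}t\cosh t$, and this equals $(p-1)\cosh^{p-1}t$ only if $\sinh^{p-2}t=\cosh^{p-2}t$, that is, $p=2$.

What can be kept is the shape of the argument: *if the integral is finite, construct a solution of (2) below $\tilde w$.* Here is a second proof for $p=2$ that constructs it without adding solutions.

**The proof by the Riccati difference.** Let $p=2$, let $h=\tilde x$, and put $V=h^2(w-\tilde w)$. From $w'-\tilde w'=-\frac1r(w^2-\tilde w^2)$ and $h'=h\tilde w/r$ one computes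
$$V'=-\rho V^2,\qquad \rho=\frac1{rh^2}.$$
Three observations finish the proof.

1. $(\log (x/h))'=(w-\tilde w)/r=\rho V=-V'/V$. So if $x/h$ stays bounded, $V$ stays above a positive number $V_\infty$.
2. Since $(1/V)'=\rho$, a positive lower bound on $V$ forces $\int^\infty\rho\,dt<\infty$.
3. If $\int^\infty\rho\,dt<\infty$, then $V=-u$ with $u'=\rho u^2$, $1/u(t)=1/u(T)-\int_T^t\rho$, exists on all of $[T,\infty)$ once $u(T)$ is small. This gives a solution $\tilde w-h^{-2}u$ below $\tilde w$.

What happens for general $p$? We will see below that, with $V=h^p(w-\tilde w)$ and $G=h^p\tilde w$, one gets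
$$V'=-(p-1)\rho\,H(V,G),\qquad \rho=r^{1-q}h^{-q},\qquad H(V,G)=|G+V|^q-|G|^q-q\Phi_q(G)V .$$
The trouble is that $H$ is not a function of $V$ times a function of $t$. For $q=4$ (so $p=4/3$),
$$H(V,G)=6G^2V^2+4GV^3+V^4=V^2\big(2G^2+(2G+V)^2\big).$$
It looks like $6G^2V^2$ when $|V|\ll|G|$ and like $V^4$ when $|V|\gg|G|$, and $G=G(t)$ may move through both regimes. It is tempting to use the simple lower bound $H\ge c_1V^4$ with weight $\rho$. (Such a bound with $c_1>0$ holds because $2G^2+(2G+V)^2$ is a positive definite quadratic form in $(G,V)$, so it dominates a multiple of $V^2$.) Observation 2 then survives and yields $\int^\infty\rho\,dt<\infty$. But observation 3 fails: to keep $u$ from growing we need an *upper* bound for $H(-u,G)$, which contains $6G^2u^2$, and $\int^\infty\rho\,G^2\,dt$ may be infinite. This is not a technicality. The last example in these notes, with $p=4/3$ and $m=1/2$, has $\rho=t^{-2}$, $G=t^{1/2}$, so $\int^\infty\rho\,dt<\infty$, and yet $h$ is principal, so no solution lies below $\tilde w$.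

So we need *one* weight that works in both directions. The way out is to notice at which size of $V$ we need it. In observation 2, $V$ stays above a fixed positive level. In observation 3 we may start as low as we like, and we only need to stay below a fixed level. So everything can be compared with $|V|=1$. At that size $H(V,G)$ is comparable to $(1+|G|)^{q-2}$ in both regimes, and the weight to use is
$$g:=\rho\,(1+|G|)^{q-2}. \tag{5}$$

## The rescaled difference of two Riccati solutions

This section provides the exact equation for $V$ and the replacement for observation 1.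

Let $\tilde w$ be any solution of (2) on $[T,\infty)$ (minimal or not) and put
$$h(t)=\exp\int_T^t r^{1-q}\Phi_q(\tilde w)\,ds>0,\qquad G:=h^p\tilde w,\qquad \rho:=r^{1-q}h^{-q},$$
and $g$ as in (5). Then
$$h'=h\,r^{1-q}\Phi_q(\tilde w). \tag{6}$$
By (3), $h$ is up to a constant factor the solution of (1) belonging to $\tilde w$. Directly: applying $\Phi$ to (6) gives $r\Phi(h')=h^{p-1}\tilde w$, and then
$$(r\Phi(h'))'=(p-1)h^{p-1}r^{1-q}|\tilde w|^q+h^{p-1}\tilde w'=-c\,\Phi(h).$$
It also follows that $G=rh\Phi(h')$. In what follows only (6) and $h>0$ are used, so the normalization $h(T)=1$ is immaterial: any positive solution of (1) belonging to $\tilde w$ may serve as $h$.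

For real $V,G$ set
$$H(V,G)=|G+V|^q-|G|^q-q\Phi_q(G)V,\qquad K(V,G)=\Phi_q(G+V)-\Phi_q(G),$$
and, for $V\neq0$,
$$\theta(V,G)=\frac{H(V,G)}{q\,V\,K(V,G)} .$$
Here $H$ is the gap between $|\cdot|^q$ and its tangent at $G$. Since $|\cdot|^q$ is strictly convex, $H>0$ for $V\ne0$; since $\Phi_q$ is strictly increasing, $VK>0$ for $V\ne0$. So $\theta>0$ is well defined. Under scaling by $\lambda>0$ we have $H(\lambda V,\lambda G)=\lambda^qH(V,G)$, and $VK$ scales by $\lambda^q$ too, so $\theta$ is homogeneous of degree $0$.

*Examples.* For $p=2$: $H=V^2$, $K=V$, $\theta=\frac12$. For $G=0$ and any $p$: $H=|V|^q$, $VK=|V|^q$, $\theta=1/q$.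

**Lemma 1.** A function $w$ solves (2) on an interval $J\subset[T,\infty)$ if and only if $V:=h^p(w-\tilde w)$ solves on $J$
$$V'=-(p-1)\,\rho\,H(V,G). \tag{7}$$
Moreover, if $w\ne\tilde w$ (so that $V$ has no zero), then
$$\frac{V'}{V}=-p\,\theta(V,G)\;r^{1-q}\,[\Phi_q(w)-\Phi_q(\tilde w)] . \tag{8}$$

*Proof.* Put $v=w-\tilde w$, so $V=h^pv$. By (6),
$$V'=p\,h^{p}r^{1-q}\Phi_q(\tilde w)\,v+h^pv'. \tag{9}$$
Since $\tilde w$ solves (2), $w$ solves (2) if and only if $v'=-(p-1)r^{1-q}\big(|\tilde w+v|^q-|\tilde w|^q\big)$. Insert this in (9) and write $p=(p-1)q$. The condition on $v'$ is equivalent to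
$$V'=-(p-1)h^pr^{1-q}\big(|\tilde w+v|^q-|\tilde w|^q-q\Phi_q(\tilde w)v\big)=-(p-1)h^pr^{1-q}H(v,\tilde w). \tag{10}$$
The tangent term comes exactly from differentiating $h^p$; this is why the factor $h^p$ was chosen. Now $v=h^{-p}V$ and $\tilde w=h^{-p}G$, so $H(v,\tilde w)=h^{-pq}H(V,G)$. Since $p-pq=-q$, we have $h^pr^{1-q}h^{-pq}=\rho$, and (10) is (7).

For (8), homogeneity gives $\theta(v,\tilde w)=\theta(V,G)$, that is,
$$H(v,\tilde w)=q\,\theta(V,G)\,v\,[\Phi_q(w)-\Phi_q(\tilde w)].$$
Insert this in (10), divide by $V=h^pv$, and use $(p-1)q=p$. $\square$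

Two facts about (7) will be used. Its right side is continuous in $t$ and $C^1$ in $V$, because $\partial_VH=qK$ is continuous; so initial value problems have unique solutions. And $V\equiv0$ solves it, so a nonzero solution keeps its sign.

By (4), the last factor in (8) is $(\log(x/h))'$. So (8) says $(\log V)'=-p\,\theta\,(\log (x/h))'$ when $V>0$, and for $p=2$, where $p\,\theta=1$, this is observation 1. As a check for another $p$: with $r=1$, $c=0$, $h=1$, $w=t^{-(p-1)}$, $x=t$ we have $G=0$, $V=t^{-(p-1)}$, $\theta=1/q$, and indeed $V'/V=-(p-1)/t=-(p/q)/t$.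

## One weight for both directions

This section supplies the inequalities that replace $H=V^2$. They involve only real numbers.

**Lemma 2.** Let $\sigma:=\min\{2,q\}>1$. There are constants $0<m\le M$ and $\kappa\in(0,\frac12]$, depending only on $q$, such that for all $G\in\mathbb R$:

1. $mV^2(|G|+|V|)^{q-2}\le H(V,G)\le MV^2(|G|+|V|)^{q-2}$ for $V\ne0$;
2. $\theta(V,G)\in[\kappa,1-\kappa]$ for $V\ne0$;
3. $H(V,G)\le M|V|^\sigma(1+|G|)^{q-2}$ for $0<|V|\le1$;
4. for $0<a\le1$ and $|V|\ge a$: $H(V,G)\ge m_a|V|^\sigma(1+|G|)^{q-2}$, where $m_a:=m\,a^{|q-2|}$.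

*Proof.* **Part 1: the size of $H$, by compactness.** The quotient
$$Q(V,G)=\frac{H(V,G)}{V^2(|G|+|V|)^{q-2}}$$
is homogeneous of degree $0$, and continuous and positive for $V\ne0$. So it is enough to study it on the compact set $S=\{|G|+|V|=1\}$, where it is undefined only at $(0,\pm1)$. Near $\pm1$ the function $|y|^q$ is $C^2$, so for $(V,G)$ close to $(0,\pm1)$, $V\neq0$, Taylor's formula gives $H=\frac12q(q-1)|G+\xi V|^{q-2}V^2$ with some $\xi\in(0,1)$. Hence $Q\to\frac12q(q-1)>0$ as $(V,G)\to(0,\pm1)$. So $Q$ extends to a positive continuous function on $S$; let $m$ and $M$ be its minimum and maximum.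

**Part 2: $\theta$ stays away from $0$ and $1$.** Expanding the definitions,
$$qVK(V,G)-H(V,G)=q\Phi_q(G+V)V-|G+V|^q+|G|^q=H(-V,G+V)>0$$
for $V\ne0$. Since also $H>0$, we get $0<\theta<1$. The function $\theta$ is homogeneous of degree $0$ and continuous for $V\ne0$. Near $(0,\pm1)$ the mean value theorem gives $VK=(q-1)|G+\eta V|^{q-2}V^2$ with some $\eta\in(0,1)$; together with the Taylor formula of Part 1, $\theta\to\frac{q(q-1)/2}{q(q-1)}=\frac12$. So $\theta$ extends continuously to $S$ with values in $(0,1)$, including the value $\frac12$. By compactness its range lies in some $[\kappa,1-\kappa]$ with $0<\kappa\le\frac12$.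

**Part 3: the upper bound for small $V$.** Let $0<|V|\le1$. If $q\ge2$, then $\sigma=2$ and $(|G|+|V|)^{q-2}\le(1+|G|)^{q-2}$; use Part 1. If $q<2$, then $\sigma=q$, and $|G|+|V|\ge|V||G|+|V|=|V|(1+|G|)$. The exponent $q-2$ is negative, so
$$V^2(|G|+|V|)^{q-2}\le V^2|V|^{q-2}(1+|G|)^{q-2}=|V|^q(1+|G|)^{q-2},$$
and Part 1 applies again.

**Part 4: the lower bound for $V$ not small.** Let $|V|\ge a$, $0<a\le1$. If $q\ge2$, then $|G|+|V|\ge|G|+a\ge a(1+|G|)$, so $V^2(|G|+|V|)^{q-2}\ge a^{q-2}V^2(1+|G|)^{q-2}$, with $\sigma=2$. Now let $q<2$, $\sigma=q$. If $a\le|V|\le1$, then $|G|+|V|\le1+|G|$, so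
$$V^2(|G|+|V|)^{q-2}\ge V^2(1+|G|)^{q-2}=|V|^{2-q}|V|^q(1+|G|)^{q-2}\ge a^{2-q}|V|^q(1+|G|)^{q-2}.$$
If $|V|\ge1$, then $|G|+|V|\le|V|(1+|G|)$, so $V^2(|G|+|V|)^{q-2}\ge|V|^q(1+|G|)^{q-2}$, and $1\ge a^{2-q}$. In each case use Part 1. $\square$

Along (7), items 3 and 4 compare the equation with $V'=-\text{const}\cdot g\,|V|^\sigma$, which is separable, with the *same* weight $g$ both times.

## Proof of Theorem 1: a solution below $\tilde w$

**Setting up.** *This step fixes signs.* Let $w\ne\tilde w$ be solutions on $[T,\infty)$ with $\tilde w$ minimal. They never meet, and $\tilde w\le w$ eventually, so $w>\tilde w$ on all of $[T,\infty)$. Hence $V=h^p(w-\tilde w)>0$. By (7), $V$ is decreasing. The integrand in Theorem 1 is positive, since $\Phi_q$ is strictly increasing. Suppose, for contradiction, that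
$$\int_T^\infty r^{1-q}[\Phi_q(w)-\Phi_q(\tilde w)]\,dt<\infty .$$

**Step 1: $\int_T^\infty g\,dt<\infty$.** *This step turns information on the one solution $w$ into information on the weight, which involves only $\tilde w$.* By (8) and $0<\theta<1$,
$$\int_T^\infty\Big(-\frac{V'}{V}\Big)dt\le p\int_T^\infty r^{1-q}[\Phi_q(w)-\Phi_q(\tilde w)]\,dt<\infty ,$$
so $\log V$ has a finite limit: $V\to V_\infty>0$, and $V\ge V_\infty$ on $[T,\infty)$. Let $a=\min\{1,V_\infty\}$. By (7) and Lemma 2(4), $-V'\ge(p-1)m_aV^\sigma g$. Therefore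
$$\big(V^{1-\sigma}\big)'=(\sigma-1)V^{-\sigma}(-V')\ge(p-1)(\sigma-1)m_a\,g ,$$
and integration gives
$$(p-1)(\sigma-1)m_a\int_T^\infty g\,dt\le V_\infty^{1-\sigma}-V(T)^{1-\sigma}<\infty .$$

**Step 2: if $\int_T^\infty g\,dt<\infty$, then some solution of (2) on $[T,\infty)$ lies below $\tilde w$.** *This step builds the forbidden solution by starting (7) slightly below zero and checking that it cannot escape.* Let $I=\int_T^\infty g\,dt$. Since $\varepsilon^{1-\sigma}\to\infty$ as $\varepsilon\to0^+$, we can choose $\varepsilon\in(0,1)$ with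
$$\varepsilon^{1-\sigma}>2+(p-1)(\sigma-1)MI .$$
Let $V=-u$ be the solution of (7) with $u(T)=\varepsilon$. Then
$$u'=(p-1)\rho\,H(-u,G)\ge0 ,$$
so $u\ge\varepsilon$ as long as it exists. As long as $u\le1$, Lemma 2(3) gives $u'\le(p-1)M\,g\,u^\sigma$. Hence $(u^{1-\sigma})'=-(\sigma-1)u^{-\sigma}u'\ge-(p-1)(\sigma-1)Mg$, and
$$u(t)^{1-\sigma}\ge\varepsilon^{1-\sigma}-(p-1)(\sigma-1)MI>2,\qquad\text{so}\qquad u(t)<2^{-1/(\sigma-1)}<1 .$$
If $u$ ever reached $1$, take the first such time $t^*$. On $[T,t^*]$ we have $u\le1$, so the estimate holds at $t^*$ and gives $u(t^*)<1$, a contradiction. So $u$ stays in $[\varepsilon,1)$ on its maximal interval of existence. Being bounded, it exists on all of $[T,\infty)$. By Lemma 1, $w_*:=\tilde w-h^{-p}u$ solves (2) on $[T,\infty)$, and $w_*<\tilde w$ everywhere.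

**Conclusion.** Step 2 contradicts the minimality of $\tilde w$, so the integral is $+\infty$. For the equivalent form, let $x,\tilde x$ be positive on $[T,\infty)$, with $\tilde x$ principal and $x$ not a multiple of it. Then $w\ne\tilde w$, and by (4) the divergence of the integral says $\log(x/\tilde x)\to\infty$, that is, $\tilde x/x\to0$. $\blacksquare$

Step 1 used only that $w>\tilde w$ and that $V$ has a positive limit; Step 2 used only $\int_T^\infty g\,dt<\infty$. Neither used minimality. This is what makes a converse possible.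

## Characterizing principal solutions by $\int^\infty g\,dt=\infty$

**Theorem 2.** Let (1) be nonoscillatory, let $\tilde w$ be any solution of (2) on $[T,\infty)$, and let $h$, $G=rh\Phi(h')$, $g$ be as above. The following are equivalent.

* (a) $\tilde w$ is minimal (that is, $h$ is principal).
* (b) $\displaystyle\int_T^\infty g\,dt=\int_T^\infty\frac{r^{1-q}}{h^q}\big(1+rh|h'|^{p-1}\big)^{q-2}dt=\infty.$
* (c) $\displaystyle\int^\infty r^{1-q}[\Phi_q(w)-\Phi_q(\tilde w)]\,dt=\infty$ for every solution $w\ne\tilde w$ of (2) defined near $\infty$.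
* (d) There is a solution $w>\tilde w$ near $\infty$ for which this integral is $\infty$.

Consequently, let $x_1,x_2$ be eventually positive, linearly independent solutions of (1). If $x_1$ is principal, then $x_1/x_2\to0$. If both are nonprincipal, then $\lim_{t\to\infty}x_1/x_2$ exists in $(0,\infty)$.

Moreover, let $w>\tilde w$ be a solution on $[T,\infty)$ with corresponding positive solution $x$ of (1), and put $R(t)=\dfrac{x(t)/h(t)}{x(T)/h(T)}$. Then $V=h^p(w-\tilde w)$ satisfies
$$R(t)^{-p(1-\kappa)}\le\frac{V(t)}{V(T)}\le R(t)^{-p\kappa},\qquad t\ge T. \tag{11}$$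

*Proof.* **Step 1: the estimate (11), and the integral read off from $V$.** *The purpose is to replace the integral in (c) and (d) by the behavior of $V$.* By (4) and (8), $(\log V)'=-p\,\theta\,(\log(x/h))'$, with $(\log(x/h))'>0$ and $\theta\in[\kappa,1-\kappa]$ by Lemma 2(2). Integrating from $T$ to $t$,
$$-p(1-\kappa)\log R(t)\le\log\frac{V(t)}{V(T)}\le-p\kappa\log R(t),$$
which is (11). The same argument works on any $[T',\infty)\subset[T,\infty)$ on which $w$ is defined and $w>\tilde w$. The integral diverges exactly when $R\to\infty$, and by (11) this happens exactly when $V\to0$. Hence, for every solution $w>\tilde w$ near $\infty$,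
$$\int^\infty r^{1-q}[\Phi_q(w)-\Phi_q(\tilde w)]\,dt=\infty\iff V\to0 . \tag{12}$$
For this equivalence the lower bound $\theta\ge\kappa$ is needed, whereas Theorem 1 used only $\theta<1$.

**Step 2: for every solution $w>\tilde w$ near $\infty$, $V\to0$ if and only if $\int^\infty g\,dt=\infty$.** *This step connects $V$ with the weight.* By (7), $V$ is positive and decreasing, so it has a limit. If $V\to V_\infty>0$, the second half of Step 1 in the proof of Theorem 1, applied on an interval $[T',\infty)$ where $w>\tilde w$, gives $\int^\infty g\,dt<\infty$. Conversely, suppose $\int^\infty g\,dt<\infty$ and $V\to0$. Then $V\le1$ on some $[T_1,\infty)$, so $-V'\le(p-1)MgV^\sigma$ there by Lemma 2(3), and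
$$V(t)^{1-\sigma}\le V(T_1)^{1-\sigma}+(p-1)(\sigma-1)M\int_{T_1}^\infty g\,ds ,\qquad t\ge T_1 .$$
The right side is finite, but $V\to0$ makes the left side tend to $\infty$: a contradiction.

**Step 3: (a)$\Rightarrow$(b).** *This is the construction already made.* If $\int_T^\infty g\,dt<\infty$, Step 2 in the proof of Theorem 1 yields a solution below $\tilde w$ on $[T,\infty)$, so $\tilde w$ is not minimal.

**Step 4: (b)$\Rightarrow$(a).** *We show that a solution below $\tilde w$ forces the weight to be integrable.* Suppose $\tilde w$ is not minimal. Then some solution $w$ on some $[T_1,\infty)$, $T_1\ge T$, takes a value below $\tilde w$. Since the two never meet, $w<\tilde w$ on $[T_1,\infty)$. Put $u=-h^p(w-\tilde w)>0$. By (7), $u'=(p-1)\rho H(-u,G)\ge0$, so $u\ge a:=\min\{1,u(T_1)\}$. By Lemma 2(4), $u'\ge(p-1)m_au^\sigma g$. Hence for $t\ge T_1$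
$$(p-1)(\sigma-1)m_a\int_{T_1}^tg\,ds\le u(T_1)^{1-\sigma}-u(t)^{1-\sigma}\le u(T_1)^{1-\sigma}.$$
So $\int_{T_1}^\infty g\,dt<\infty$. As $g$ is continuous on $[T,T_1]$, this contradicts (b). Here $\sigma>1$ is used in earnest: $u$ increases and has no a priori upper bound, yet the right side is bounded.

**Step 5: (a) and (b) imply (c).** *This returns to all competing solutions.* If $\tilde w$ is minimal, every solution $w\ne\tilde w$ near $\infty$ satisfies $w>\tilde w$ there. By (b) and Step 2, $V\to0$; by (12) the integral diverges.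

**Step 6: (c)$\Rightarrow$(d).** *We only need that a solution above $\tilde w$ exists.* Take the solution of (7) with $V(T)=1$. It is nonincreasing and, by uniqueness, never reaches $0$. So it stays in $(0,1]$ and is global. By Lemma 1 it gives a solution $w>\tilde w$ on $[T,\infty)$, and (c) applies to it.

**Step 7: (d)$\Rightarrow$(b).** *This closes the circle.* By (12), $V\to0$ for the solution in (d); by Step 2, $\int^\infty g\,dt=\infty$.

Steps 3 and 4 give (a)$\Leftrightarrow$(b), and Steps 5 to 7 give (b)$\Rightarrow$(c)$\Rightarrow$(d)$\Rightarrow$(b).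

**Step 8: ratios.** *This translates the equivalences to solutions of (1).* Let $w_1,w_2$ belong to $x_1,x_2$; they are distinct, since $x_1,x_2$ are linearly independent (solutions being considered near $\infty$). If $x_1$ is principal, (c) with $\tilde w=w_1$, $w=w_2$, together with (4), gives $\log(x_2/x_1)\to\infty$, so $x_1/x_2\to0$. If both are nonprincipal, label them so that $w_1<w_2$ near $\infty$. Since $w_1$ is not minimal, the equivalence of (a) and (d) shows that (d) fails for $\tilde w=w_1$. In particular the integral with $w=w_2$ is finite. So the increasing function $\log(x_2/x_1)$ has a finite limit, and $x_1/x_2$ has a limit in $(0,\infty)$. Relabeling only replaces the limit by its reciprocal. $\square$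

For $p=2$ we have $\theta=\frac12$, so one may take $\kappa=\frac12$, and (11) becomes the identity $V/V(T)=1/R$.

## The two integrals hidden in $g$

The weight $g$ mixes two regimes: $\rho$ itself, for $|G|$ small, and $\rho|G|^{q-2}$, for $|G|$ large. Since $(p-1)(q-2)=(p-1)(q-1)-(p-1)=2-p$,
$$\rho\,|G|^{q-2}=r^{1-q}h^{-q}\big(rh|h'|^{p-1}\big)^{q-2}=\frac{1}{rh^2|h'|^{p-2}} . \tag{13}$$

**Corollary.** A solution $h>0$ of (1) on $[T,\infty)$ is principal if and only if

* for $1<p\le2$: at least one of $\displaystyle\int^\infty\frac{r^{1-q}}{h^q}\,dt$ and $\displaystyle\int^\infty\frac{|h'|^{2-p}}{rh^2}\,dt$ diverges;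
* for $p\ge2$: $\displaystyle\int^\infty\min\Big\{\frac{r^{1-q}}{h^q},\ \frac1{rh^2|h'|^{p-2}}\Big\}dt=\infty$ (where for $p>2$ the second entry is $+\infty$ when $h'=0$; for $p=2$ the two entries coincide, with $|h'|^0:=1$).

*Proof.* As noted after (6), $h$ need not be normalized. By Theorem 2, $h$ is principal if and only if $\int^\infty\rho(1+|G|)^{q-2}dt=\infty$. We use $\max\{1,|G|\}\le1+|G|\le2\max\{1,|G|\}$.

If $1<p\le2$, then $q\ge2$, and $(1+|G|)^{q-2}$ lies between $\max\{1,|G|^{q-2}\}$ and $2^{q-2}\max\{1,|G|^{q-2}\}$. Also $\max\{1,|G|^{q-2}\}\le1+|G|^{q-2}\le2\max\{1,|G|^{q-2}\}$. So $g$ is bounded above and below by positive multiples of $\rho+\rho|G|^{q-2}$; apply (13). (For $q=2$ read $|G|^0=1$.)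

If $p\ge2$, then $q\le2$, and $(1+|G|)^{q-2}$ lies between $2^{q-2}\min\{1,|G|^{q-2}\}$ and $\min\{1,|G|^{q-2}\}$, where for $q<2$ we read $|G|^{q-2}=+\infty$ if $G=0$; apply (13). $\square$

For $p=2$ this is the classical criterion $\int^\infty dt/(rh^2)=\infty$.

**Neither integral alone suffices when $p\ne2$.** In the second and third examples below one chooses $h$ and $r$ first and then *defines* $c=-(r\Phi(h'))'/\Phi(h)$ on $[1,\infty)$, so that $h$ solves (1). In both, $r\Phi(h')=G/h$ is $C^1$, so $c$ is continuous. The equations are nonoscillatory by the Sturm separation theorem for (1) (O. Došlý, P. Řehák, *Half-Linear Differential Equations*, North-Holland, 2005), since $h>0$ is a solution. Note also that $\rho=r^{1-q}h^{-q}$ and $G=rh^p\Phi(h'/h)$.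

*Example 1: $c\equiv0$, $h\equiv1$.* Here $G=0$ and $g=r^{1-q}$, so $h$ is principal if and only if $\int^\infty r^{1-q}dt=\infty$. The integral $\int^\infty dt/(rh^2|h'|^{p-2})$ does not detect this: since $h'=0$, it is identically $0$ for $p<2$ and $+\infty$ for $p>2$.

*Example 2: $p>2$, $\int^\infty\rho\,dt=\infty$, and $h$ nonprincipal.* Take $m>1/(p-2)$, $h=\exp\big(t^{m+1}/(m+1)\big)$ and $r=h^{-p}$. Then $h'/h=t^m$, and $\rho=h^{-p(1-q)-q}=h^{q-q}=1$, while $G=t^{m(p-1)}$. So $\int^\infty\rho\,dt=\infty$. But $q<2$, so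
$$g=\big(1+t^{m(p-1)}\big)^{q-2}\le t^{m(p-1)(q-2)}=t^{-m(p-2)},$$
which is integrable because $m(p-2)>1$. By Theorem 2, $h$ is nonprincipal.

*Example 3: $p<2$, $\int^\infty\rho\,dt<\infty$, and $h$ principal.* Take $m\ge1/(q-2)$, $h'/h=t^{-2+m(q-1)}$ and $r=t^{2(p-1)}h^{-p}$. Using $(p-1)(q-1)=1$ and $p(q-1)=q$,
$$\rho=t^{-2(p-1)(q-1)}h^{p(q-1)-q}=t^{-2},\qquad G=t^{2(p-1)}\,t^{-2(p-1)+m(q-1)(p-1)}=t^m .$$
So $\int^\infty\rho\,dt<\infty$. But $q>2$, so
$$g=t^{-2}(1+t^m)^{q-2}\ge t^{-2+m(q-2)}\ge t^{-1}\qquad(t\ge1),$$
and $\int^\infty g\,dt=\infty$: $h$ is principal. With $p=4/3$, $q=4$, $m=1/2$ this is the case announced earlier, in which the weight $\rho$ alone is integrable although no solution of (2) lies below $\tilde w$.
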